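\title{Even integers of none of the forms $2^k+\phi(m)$, $2^k-\phi(m)$, $\phi(m)-2^k$}

\begin{abstract}
Let $\phi$ be Euler's function. We construct an arithmetic progression in which almost every term is an even integer of none of the forms $2^k+\phi(m)$, $2^k-\phi(m)$, $\phi(m)-2^k$. Hence the set of such integers has positive lower density. The proof combines covering congruences, an upper bound for the number of values of $u^c(u-1)$ on $\mathbb F_q^*$, and a supply of primes $q\le X$ for which $q-1$ has no prime factor above $X^{1/2-\varepsilon}$. We also show that ``almost every'' cannot be replaced by ``every''.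
\end{abstract}

\section{Introduction}

Let $\phi$ be Euler's totient function, and call an integer a \emph{totient} if it equals $\phi(m)$ for some $m\ge1$. Consider the sets
\begin{align*}
\mathcal S_1&=\{n>0:\ n\text{ even},\ n\ne 2^k+\phi(m)\},\\
\mathcal S_2&=\{n>0:\ n\text{ even},\ n\ne 2^k-\phi(m)\},\\
\mathcal S_3&=\{n>0:\ n\text{ even},\ n\ne \phi(m)-2^k\},
\end{align*}
where in each case the equation is to hold for no integers $k\ge0$ and $m\ge1$, and put $\mathcal S=\mathcal S_1\cap\mathcal S_2\cap\mathcal S_3$. An even $n>0$ lies in $\mathcal S$ exactly when none of the numbers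
\[
n-2^k,\qquad 2^k-n,\qquad n+2^k\qquad(k\ge0)
\]
is a totient. It is known that each of $\mathcal S_1,\mathcal S_2,\mathcal S_3$ is infinite and that $\mathcal S_1$ has positive lower density. The problem of deciding whether $\mathcal S$ is infinite is posed in \cite{source}. We show that it is, without using the results just quoted.

Let $W(x)$ be the number of totients $\le x$. The lower and upper densities of a set $A$ of positive integers are the $\liminf$ and the $\limsup$ of $|A\cap[1,x]|/x$ as $x\to\infty$.

\begin{theorem}\label{thm:main}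
There are integers $M\ge1$ and $n_0$ with $4\mid M$ and $n_0\equiv2\pmod4$ such that the number of positive integers $n\le x$ with $n\equiv n_0\pmod M$ and $n\notin\mathcal S$ is at most
\[
2W(x+2)+O(\sqrt x\,\log^2x)=o(x).
\]
Hence $\mathcal S$ has lower density at least $1/M>0$; in particular, $\mathcal S$ is infinite.
\end{theorem}

The next theorem records what can be added from known results on totients and on sums $2^k+p$.

\begin{theorem}\label{thm:complement}
\begin{enumerate}
\item[(i)] The set $\mathcal S$ has positive lower density and upper density strictly less than $1/2$.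
\item[(ii)] The number of $n\le x$ in the progression $n_0 \bmod M$ that are not in $\mathcal S$ is $O\big(x(\log x)^{-(\log2)/e}\big)$ by a bound of Pillai, and $O\big(x(\log x)^{-1+o(1)}\big)$ by a bound of Erd\H os.
\item[(iii)] No infinite arithmetic progression of positive even integers is contained in $\mathcal S_1$, hence none is contained in $\mathcal S$. So the exceptional set in Theorem~\ref{thm:main} cannot be removed.
\end{enumerate}
\end{theorem}

\subsection*{What to expect}
Every totient other than $1$ is even, and the totients have density zero (Lemma~\ref{lem:W}). For odd $n$ the numbers $|n\pm2^k|$ with $k\ge1$ are odd, so apart from $n=2^k\pm1$ only $k=0$ matters, and almost no odd $n$ is represented. This is why the problem concerns even $n$, where every $k\ge1$ gives a chance of a representation.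

The most tractable even integers are those with $n\equiv2\pmod4$. For them and for $k\ge2$, each positive number $V$ among $n-2^k$, $2^k-n$, $n+2^k$ is $2$ modulo $4$, and such a $V$ is a totient only if $V=p^{a-1}(p-1)$ for a prime $p$ (Lemma~\ref{lem:shape}). Two kinds of exponent behave differently.

For $a=1$ we ask whether $V+1$ is prime. Heuristically $n+2^k+1$ is prime with probability of order $1/k$ for large $k$, and $\sum 1/k$ diverges; so for an $n$ with no arithmetic obstruction one expects a representation. An obstruction can be built in: if $3\mid n$ then $3\mid n+2^k+1$ for all odd $k$, if also $5\mid n$ then $5\mid n+2^k+1$ for all $k\equiv2\pmod4$, and with enough primes one covers every $k$.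

For $a\ge2$ the numbers $p^{a-1}(p-1)$ are sparse: there are $O(\sqrt y\log y)$ of them up to $y$. One therefore guesses that they spoil few $n$, and that $\mathcal S$ contains most terms of a suitable progression. For $V=n-2^k$ this is a simple count, because $n\le x$ leaves only $O(\log x)$ values of $k$. For $V=n+2^k$ and $V=2^k-n$ the exponent $k$ is unbounded. Even if each $k$ spoils at most one $n\le x$, infinitely many $k$ could spoil them all, and counting gives nothing. The main point of the paper is that the infinitely many pairs $(k,a)$ can be excluded by finitely many congruence conditions on $n$.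

Throughout, $p,q,r$ denote primes, and $\mathbb F_q$ is the field with $q$ elements.

\section{Two facts about totients}

\begin{lemma}[Pillai, 1929]\label{lem:W}
We have $W(x)=o(x)$.
\end{lemma}

\begin{proof}
Fix $j\ge1$. If $m$ has at least $j$ distinct odd prime factors, then $2^j\mid\phi(m)$, since each such prime $p$ contributes the even factor $p-1$. These $m$ give at most $x/2^j$ totients $\le x$. Any other $m$ has at most $j$ distinct prime factors, so
\[
\frac{\phi(m)}m=\prod_{p\mid m}\Big(1-\frac1p\Big)\ge\prod_{i=2}^{j+1}\Big(1-\frac1i\Big)=\frac1{j+1},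
\]
and $\phi(m)\le x$ forces $m\le(j+1)x$. By a theorem of Landau, the number of $m\le z$ with at most $j$ distinct prime factors is $O_j\big(z(\log\log z)^{j-1}/\log z\big)=o(z)$. Thus $\limsup W(x)/x\le2^{-j}$ for every $j$.
\end{proof}

\begin{lemma}\label{lem:shape}
If $V\equiv2\pmod4$ is a totient, then $V=p^{a-1}(p-1)$ for some odd prime $p$ and some $a\ge1$.
\end{lemma}

\begin{proof}
Let $V=\phi(m)$ and write $m=2^sm'$ with $m'$ odd. If $m'=1$, then $\phi(m)=1$ for $s\le 1$ and $4\mid\phi(m)$ for $s\ge3$, so $m=4$ and $V=2=3^0(3-1)$. If $m'>1$, then $\phi(m')$ is even. Since $4\nmid\phi(2^s)\phi(m')$, we get $s\le1$, and $m'$ has a single prime factor. So $m'=p^a$ and $V=\phi(p^a)=p^{a-1}(p-1)$.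
\end{proof}

\section{The local condition and a worked case}\label{sec:local}

We want to rule out $V=p^{a-1}(p-1)$ without knowing $p$, using only the residue of $V$ modulo a fixed prime $q$. This is possible exactly when that residue is not a value of $u^{a-1}(u-1)$. For an odd prime $q$ and an integer $a$ let
\[
I_q(a)=\{u^{a-1}(u-1):\ u\in\mathbb F_q^*\}\subset\mathbb F_q .
\]
Since $u^{q-1}=1$ on $\mathbb F_q^*$, the set $I_q(a)$ depends only on $a$ modulo $q-1$.

\begin{lemma}\label{lem:local}
Let $q$ be an odd prime.
\begin{enumerate}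
\item[(a)] If $V=p^{a-1}(p-1)$ with $p$ prime and $a\ge1$, then $V\bmod q$ lies in $I_q(a)$, unless $a=1$ and $V=q-1$.
\item[(b)] If $a\equiv1\pmod{q-1}$, then $I_q(a)=\mathbb F_q\setminus\{-1\}$. If $a\equiv0\pmod{q-1}$, then $I_q(a)=\mathbb F_q\setminus\{1\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $p\ne q$, take $u=p$. If $p=q$ and $a\ge2$, then $V\equiv0$, and $0$ is the value at $u=1$. If $p=q$ and $a=1$, then $V=q-1$.

(b) As $u$ runs over $\mathbb F_q^*$, the element $u-1$ takes every value except $-1$, and $u^{-1}(u-1)=1-u^{-1}$ takes every value except $1$.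
\end{proof}

We say that $q$ \emph{excludes} the exponent $a$ for $V$ if $V\bmod q\notin I_q(a)$, and we call $a$ \emph{degenerate} for $q$ if $a\equiv0$ or $1\pmod{q-1}$. For $q=3$ every exponent is degenerate: $3$ excludes all odd $a$ when $V\equiv-1\pmod3$ and all even $a$ when $V\equiv1\pmod 3$. For $q=7$ the values of $u^{a-1}(u-1)$ are as follows; each row is the previous row multiplied by $u$.
\[
\begin{array}{c|cccccc|c}
a\bmod6 & u=1&2&3&4&5&6&\text{not in }I_7(a)\\ \hline
1&0&1&2&3&4&5& 6\\
2&0&2&6&5&6&2& 1,3,4\\
3&0&4&4&6&2&5& 1,3\\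
4&0&1&5&3&3&2& 4,6\\
5&0&2&1&5&1&5& 3,4,6\\
0&0&4&3&6&5&2& 1
\end{array}
\]
In the two degenerate rows the map is injective and misses one residue. In the other rows values repeat, and more residues are missed. The following example is the whole proof in miniature, for one class of $k$ and one sign.

\begin{example}\label{ex:mini}
Let $n>0$ with $n\equiv294\pmod{1092}$, and let $k\equiv3\pmod{12}$. Then $V=n+2^k$ is not a totient.

Here $1092=4\cdot3\cdot7\cdot13$, and $n\equiv2\pmod4$, $n\equiv0\pmod{21}$, $n\equiv8\pmod{13}$. Also $2^k\equiv-1\pmod 3$, $2^k\equiv1\pmod7$ and $2^k\equiv8\pmod{13}$. So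
\[
V\equiv2\ (4),\qquad V\equiv-1\ (3),\qquad V\equiv1\ (7),\qquad V\equiv3\ (13),
\]
and $V>12$. Suppose $V=p^{a-1}(p-1)$. The prime $3$ excludes odd $a$. By the table, the prime $7$ excludes $a\equiv0,2\pmod6$. It remains to treat $a\equiv4\pmod6$, that is, $a-1\equiv3$ or $9\pmod{12}$. Suppose $w(u-1)=3$ in $\mathbb F_{13}$ with $w=u^{a-1}$. Then $w^4=1$, so $w\in\{1,5,8,12\}$, and $u=1+3w^{-1}$ is $4,12,3,11$ respectively. For these $u$ the pairs $(u^3,u^9)$ are $(12,12)$, $(12,12)$, $(1,1)$, $(5,8)$, and in no case is $u^3$ or $u^9$ equal to $w$. So $13$ excludes $a\equiv4\pmod 6$, and Lemmas~\ref{lem:shape} and~\ref{lem:local} give the claim.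
\end{example}

The example shows a division of labor. Whatever finite set of primes $q$ we use, the exponents $a\equiv1$ and $a\equiv0$ modulo $\operatorname{lcm}(q-1)$ are degenerate for all of them. By Lemma~\ref{lem:local}(b), to exclude these exponents we must have $V\equiv-1$ modulo one of the primes and $V\equiv1$ modulo another; above this was the task of $3$ and $7$. To do it for all $k$ we need covering congruences, which we construct by hand in Section~\ref{sec:cover} with a set of primes $\mathcal Q_0$. They dispose of all $a\equiv0,1$ modulo $L_0=\operatorname{lcm}\{q-1:q\in\mathcal Q_0\}$. For the remaining $a$ we use further primes $q\equiv1\pmod{L_0}$, like $13\equiv1\pmod6$ above. No remaining $a$ is degenerate for such a $q$, so $q$ has many residues with which to exclude it (Section~\ref{sec:values}), and a greedy choice of $n\bmod q$ replaces the hand computation (Sections~\ref{sec:greedy} and~\ref{sec:smooth}).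

\section{Covering congruences}\label{sec:cover}

If $V$ is one of $n+2^k$, $2^k-n$, $n-2^k$, then $V+1$ and $V-1$ are, up to sign, among the four numbers $n\pm(2^k+1)$ and $n\pm(2^k-1)$.

\begin{proposition}\label{prop:cover}
There are a finite set $\mathcal Q_0$ of odd primes and residues $\nu_q\bmod q$ $(q\in\mathcal Q_0)$ with the following property. If $n\equiv\nu_q\pmod q$ for all $q\in\mathcal Q_0$, then for every $k\ge0$ each of the four numbers
\[
n+(2^k+1),\qquad n-(2^k+1),\qquad n+(2^k-1),\qquad n-(2^k-1)
\]
is divisible by some prime of $\mathcal Q_0$.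
\end{proposition}

\begin{proof}
Each prime may receive only one residue. The residue $0$ serves both signs at once, but only for those $k$ with $2^k\equiv\mp1\pmod q$; any other residue is chosen for one sign.

\emph{The prime $3$.} Impose $n\equiv0\pmod 3$. Then $3$ divides $n\pm(2^k+1)$ for odd $k$ and $n\pm(2^k-1)$ for even $k$. It remains to treat $n\pm(2^k+1)$ for even $k$ and $n\pm(2^k-1)$ for odd $k$.

\emph{The numbers $n\pm(2^k+1)$, $k$ even.} If $q\mid2^{2^j}+1$, then $2^k\equiv-1\pmod q$ for $k\equiv2^j\pmod{2^{j+1}}$ and $2^k\equiv1\pmod q$ for $2^{j+1}\mid k$. The classes $2^j\bmod2^{j+1}$ for $j=1,2,\dots,J$ leave the multiples of $2^{J+1}$ uncovered. To close the chain we need a second prime factor of some $2^{2^j}+1$, and we need one for each sign. We use the classical prime factorizations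
\[
2^{32}+1=641\cdot6700417,\qquad 2^{64}+1=274177\cdot67280421310721,
\]
and impose
\begin{gather*}
n\equiv0 \ \text{ modulo }\ 5,\ 17,\ 257,\ 65537,\ 641,\ 67280421310721,\\
n\equiv2\pmod{6700417},\qquad n\equiv-2\pmod{274177}.
\end{gather*}
If $k\equiv2\ (4)$, $4\ (8)$, $8\ (16)$, $16\ (32)$ or $32\ (64)$, then $2^k+1\equiv0$ modulo $5$, $17$, $257$, $65537$ or $641$ respectively, and this prime divides both numbers. Now let $64\mid k$. Then $2^k+1\equiv2\pmod{6700417}$, so $6700417\mid n-(2^k+1)$. If $k\equiv64\pmod{128}$, then $67280421310721$ divides $2^k+1$ and hence $n+(2^k+1)$. If $128\mid k$, then $2^k+1\equiv2\pmod{274177}$, so $274177\mid n+(2^k+1)$.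

\emph{The numbers $n\pm(2^k-1)$, $k$ odd.} Write $k=2i+1$, so that $2^k=2\cdot4^i$. If $4^e\equiv1\pmod q$, then $2^k\bmod q$ depends only on $i\bmod e$. Hence the condition $n\equiv-(2\cdot4^s-1)\pmod q$ gives $q\mid n+(2^k-1)$ for all $i\equiv s\pmod e$, and the condition $n\equiv2\cdot4^s-1\pmod q$ gives $q\mid n-(2^k-1)$ for all $i\equiv s\pmod e$. For $q=7$, $e=3$, $s=1$ we have $2\cdot4-1\equiv0$, so $n\equiv0\pmod7$ serves both signs for $i\equiv1\pmod3$.

For the sign $+$ we impose the first condition with the data of Table~\ref{tab:plus}. Modulo $24$, the primes $13$, $241$, $97$, $673$ cover the classes $\{5,11,17,23\}$, $\{2,14\}$, $\{8\}$, $\{20\}$, which make up $i\equiv2\pmod3$. Modulo $18$, the primes $19$, $73$, $37$, $109$ cover $\{0,9\}$, $\{3,12\}$, $\{6\}$, $\{15\}$, which make up $i\equiv0\pmod3$. Together with $7$, all $i$ are covered.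

For the sign $-$ we impose the second condition with the data of Table~\ref{tab:minus}. The primes $11$ and $31$ cover $i\equiv0,1\pmod5$. The class $i\equiv2\pmod5$ splits into $2,7,12,17\pmod{25}$ and $22,47\pmod{50}$, covered by $601$, $1801$, $251$, $4051$, $101$, $8101$. The class $i\equiv3\pmod5$ splits into $3,8,13\pmod{15}$, covered by $331$, $151$ and $7$, as $13\equiv1\pmod3$. The class $i\equiv4\pmod5$ splits into $4\pmod{10}$ and $9,19,29\pmod{30}$, covered by $41$, $61$, $7$ and $1321$, as $19\equiv1\pmod3$.

The primes used are distinct, and each has received exactly one residue.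
\end{proof}

\begin{table}[ht]
\centering
\begin{tabular}{r|r|l}
$q$ & $s\bmod e$ & why $2^{2e}\equiv1\pmod q$\\ \hline
$13$ & $5\bmod 6$ & $2e=q-1$\\
$241$ & $2\bmod12$ & $2^8\equiv15$, \ $15^3=14\cdot241+1$\\
$97$ & $8\bmod24$ & $2^{12}\equiv22$, \ $22^2=5\cdot97-1$\\
$673$ & $20\bmod24$ & $2^{12}\equiv58$, \ $58^2=5\cdot673-1$\\
$19$ & $0\bmod9$ & $2e=q-1$\\
$73$ & $3\bmod9$ & $2^9=7\cdot73+1$\\
$37$ & $6\bmod18$ & $2e=q-1$\\
$109$ & $15\bmod18$ & $2^{14}\equiv34$, \ $34\cdot2^4=5\cdot109-1$
\end{tabular}
\caption{Primes $q$ dividing $n+(2^{2i+1}-1)$ for $i\equiv s\pmod e$, when $n\equiv-(2\cdot4^s-1)\pmod q$.}\label{tab:plus}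
\end{table}

\begin{table}[ht]
\centering
\begin{tabular}{r|r|l}
$q$ & $s\bmod e$ & why $2^{2e}\equiv1\pmod q$\\ \hline
$11$ & $0\bmod5$ & $2e=q-1$\\
$31$ & $1\bmod5$ & $2^5=31+1$\\
$601$ & $2\bmod25$ & $2^{25}-1=31\cdot601\cdot1801$\\
$1801$ & $7\bmod25$ & as for $601$\\
$251$ & $12\bmod25$ & $2^{25}+1=3\cdot11\cdot251\cdot4051$\\
$4051$ & $17\bmod25$ & as for $251$\\
$101$ & $22\bmod50$ & $2e=q-1$\\
$8101$ & $47\bmod50$ & $2^{13}\equiv91$, $2^{26}\equiv180$, $2^{39}\equiv178$, \ $178\cdot2^{11}=45\cdot8101-1$\\
$331$ & $3\bmod15$ & $2^{15}+1=99\cdot331$\\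
$151$ & $8\bmod15$ & $2^{15}-1=217\cdot151$\\
$41$ & $4\bmod10$ & $2^{10}+1=25\cdot41$\\
$61$ & $9\bmod30$ & $2e=q-1$\\
$1321$ & $29\bmod30$ & $2^{10}\equiv-297$, $2^{20}\equiv-298$, \ $297\cdot298=67\cdot1321-1$
\end{tabular}
\caption{Primes $q$ dividing $n-(2^{2i+1}-1)$ for $i\equiv s\pmod e$, when $n\equiv2\cdot4^s-1\pmod q$.}\label{tab:minus}
\end{table}

From now on $\mathcal Q_0$ and its residues are fixed, and
\[
L_0=\operatorname{lcm}\{q-1:\ q\in\mathcal Q_0\}.
\]

\section{The values of $u^c(u-1)$ on $\mathbb F_q^*$}\label{sec:values}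

We need a lower bound for the number of residues outside $I_q(a)$ that is uniform in the nondegenerate exponent $a$, which may be as large as $q$. The degree of the polynomial is therefore of no use. What helps is that the number of coincidences $F(u)=F(v)$ can be computed exactly, because after the substitution $v=tu$ the equation is linear in $u$.

\begin{lemma}\label{lem:collision}
Let $q\ge7$ be prime and let $c$ be an integer with $c\not\equiv0$ and $c\not\equiv-1\pmod{q-1}$. Then $F(u)=u^c(u-1)$ satisfies $|F(\mathbb F_q^*)|\le q-\sqrt q/8$.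
\end{lemma}

\begin{proof}
For $w\in\mathbb F_q$ let $R_w$ be the number of $u\in\mathbb F_q^*$ with $F(u)=w$, and let $T=\sum_wR_w(R_w-1)$ be the number of ordered pairs $u\ne v$ in $\mathbb F_q^*$ with $F(u)=F(v)$.

\emph{Computing $T$.} Put $v=tu$ with $t\in\mathbb F_q^*$, $t\ne1$. Dividing by $u^c$, the equation $F(u)=F(v)$ becomes $u-1=t^c(tu-1)$, that is,
\[
u(1-t^{c+1})=1-t^c .
\]
If $t^c\ne1$ and $t^{c+1}\ne1$, there is exactly one solution $u\in\mathbb F_q^*$. If $t^c=1\ne t^{c+1}$, the only solution is $u=0$, and if $t^{c+1}=1\neq t^c$, there is none. Both powers equal $1$ only for $t=1$. So $T$ is the number of $t\in\mathbb F_q^*$ outside the subgroups $\{t^c=1\}$ and $\{t^{c+1}=1\}$. Since $\mathbb F_q^*$ is cyclic, these have orders $g_1=\gcd(c,q-1)$ and $g_2=\gcd(c+1,q-1)$, and they meet only in $1$. Therefore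
\[
T=(q-1)-(g_1+g_2-1)=q-g_1-g_2<q .
\]

\emph{A lower bound for $T$.} The numbers $g_1,g_2$ are coprime divisors of $q-1$, so $g_1g_2\le q-1$. By the hypothesis on $c$, both are proper divisors, hence at most $(q-1)/2$. If one of them is $1$, then $g_1+g_2\le1+(q-1)/2$. If both are at least $2$, then $(g_1-2)(g_2-2)\ge0$ gives $g_1+g_2\le2+g_1g_2/2\le2+(q-1)/2$. In both cases $T\ge(q-3)/2$.

\emph{From coincidences to missed values.} Many coincidences could come from a single large fiber, which would remove few values from the image; but the upper bound on $T$ limits the size of a fiber. If $R_w\ge1$, then $(R_w-1)^2\le R_w(R_w-1)\le T<q$, so $R_w<\sqrt q+1$. Hence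
\[
\sum_{R_w\ge1}(R_w-1)\ge\frac T{\sqrt q+1}\ge\frac{q-3}{2(\sqrt q+1)}\ge\frac{\sqrt q}8,
\]
where the last inequality is equivalent to $3q-\sqrt q\ge12$ and holds for $q\ge7$. Finally, $\sum_wR_w=q-1$ gives $|F(\mathbb F_q^*)|=(q-1)-\sum_{R_w\ge1}(R_w-1)$.
\end{proof}

If $c\equiv0$ or $-1\pmod{q-1}$, then $\{g_1,g_2\}=\{1,q-1\}$ and $T=0$; this is the injective case of Lemma~\ref{lem:local}(b).

\section{Excluding the nondegenerate exponents}\label{sec:greedy}

Modulo a finite set of primes $q$ with $q-1\mid L$, both $2^k$ and $I_q(a)$ depend only on $k$ and $a$ modulo $L$. So there are finitely many cases, and by Lemma~\ref{lem:collision} a well chosen residue of $n$ modulo $q$ removes a proportion $1/(8\sqrt q)$ of those still open.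

\begin{proposition}\label{prop:greedy}
Let $L$ be a positive multiple of $L_0$, and let $\mathcal Q_1$ be a finite set of primes $q\ge7$ with $L_0\mid q-1$ and $q-1\mid L$, such that
\begin{equation}\label{eq:enough}
\sum_{q\in\mathcal Q_1}q^{-1/2}>8\log(2L^2).
\end{equation}
Then there are residues $\nu_q\bmod q$ $(q\in\mathcal Q_1)$ with the following property. If $n\equiv\nu_q\pmod q$ for all $q\in\mathcal Q_1$, then for all $k\ge0$ and all $a\ge2$ with $a\not\equiv0,1\pmod{L_0}$, neither $n+2^k$ nor $2^k-n$ is of the form $p^{a-1}(p-1)$ with $p$ prime.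
\end{proposition}

\begin{proof}
Let $\Omega$ be the set of triples $(\sigma,\kappa,\alpha)$ with $\sigma=\pm1$, $\kappa,\alpha\in\mathbb Z/L\mathbb Z$ and $\alpha\not\equiv0,1\pmod{L_0}$; the last condition makes sense as $L_0\mid L$. Then $|\Omega|\le2L^2$. For $q\in\mathcal Q_1$, the element $2^\kappa\in\mathbb F_q$ and the set $I_q(\alpha)$ are well defined because $q-1\mid L$. Say that $\nu\in\mathbb F_q$ \emph{kills} $(\sigma,\kappa,\alpha)$ if $\sigma\nu+2^\kappa\notin I_q(\alpha)$.

Fix $q\in\mathcal Q_1$ and a triple in $\Omega$. Since $L_0\mid q-1$, a congruence $\alpha\equiv0$ or $1\pmod{q-1}$ would give the same congruence modulo $L_0$. So Lemma~\ref{lem:collision} applies with $c=\alpha-1$, and at least $\sqrt q/8$ elements of $\mathbb F_q$ lie outside $I_q(\alpha)$. As $\nu\mapsto\sigma\nu+2^\kappa$ is a bijection of $\mathbb F_q$, the triple is killed by at least $\sqrt q/8$ of the $q$ residues $\nu$. For any $\Omega'\subset\Omega$ there are thus at least $|\Omega'|\sqrt q/8$ pairs (residue, triple in $\Omega'$ killed by it), and some residue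 kills at least $|\Omega'|/(8\sqrt q)$ triples of $\Omega'$.

Go through the primes of $\mathcal Q_1$ one at a time, and let $\nu_q$ be such a residue for the set $\Omega'$ of triples not yet killed. At the end the number of survivors is at most
\[
2L^2\prod_{q\in\mathcal Q_1}\Big(1-\frac1{8\sqrt q}\Big)\le2L^2\exp\Big(-\frac18\sum_{q\in\mathcal Q_1}q^{-1/2}\Big)<1
\]
by \eqref{eq:enough}. So every triple is killed.

Now suppose $\sigma n+2^k=p^{a-1}(p-1)$ with $a\ge2$ and $a\not\equiv0,1\pmod{L_0}$. Take $q\in\mathcal Q_1$ such that $\nu_q$ kills $(\sigma,k\bmod L,a\bmod L)$. Then $\sigma n+2^k\bmod q\notin I_q(a)$, contrary to Lemma~\ref{lem:local}(a).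
\end{proof}

\section{Primes $q$ with $q-1$ smooth}\label{sec:smooth}

Condition \eqref{eq:enough} is circular: more primes increase the left side, but they also increase $L$. If $\mathcal Q_1\subset[1,X]$, the left side is at most $2\sqrt X$, while the crude choice $L=\operatorname{lcm}(1,\dots,\lfloor X\rfloor)$ has $\log L$ of order $X$. If, however, all prime factors of all the numbers $q-1$ are at most $y$, then $\log L$ can be kept below about $y\log X$. So we look for a positive proportion of primes $q\le X$ for which $q-1$ has no prime factor above $y=X^{1/2-\varepsilon}$.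

Let $\pi(X;d,b)$ be the number of primes $q\le X$ with $q\equiv b\pmod d$, and let $\operatorname{Li}(X)=\int_2^Xdt/\log t\sim X/\log X$. We use four standard results.
\begin{itemize}
\item \emph{Prime number theorem for progressions.} For fixed $D$, $\pi(X;D,1)\sim\operatorname{Li}(X)/\phi(D)$.
\item \emph{Mertens' theorems.} $\sum_{r\le z}(\log r)/r=\log z+O(1)$, and $\sum_{r\le z}1/r=\log\log z+B_0+o(1)$ for a constant $B_0$.
\item \emph{Brun--Titchmarsh inequality}, in the form of Montgomery and Vaughan. For $1\le d<X$, $\pi(X;d,1)\le 2X/\big(\phi(d)\log(X/d)\big)$.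
\item \emph{Bombieri--Vinogradov theorem.} For every $A>0$ there is $B>0$ with
\[
\sum_{d\le X^{1/2}(\log X)^{-B}}\ \max_{\gcd(b,d)=1}\Big|\pi(X;d,b)-\frac{\operatorname{Li}(X)}{\phi(d)}\Big|\ll_A\frac X{(\log X)^A}.
\]
\end{itemize}

\begin{lemma}\label{lem:smooth}
Let $D\ge1$ be an integer and let $C,Z>0$. There are a positive multiple $L$ of $D$ and a finite set $\mathcal Q_1$ of primes $q>Z$ with $D\mid q-1$ and $q-1\mid L$, such that $\sum_{q\in\mathcal Q_1}q^{-1/2}>C(1+\log L)$.
\end{lemma}

The idea is to compare two estimates. The Bombieri--Vinogradov theorem shows that the primes $r\le y$ account, on average over $q$, for $(\frac12-\varepsilon)\log X$ of the available $\log(q-1)\le\log X$. If nearly every $q-1$ had a prime factor above $y$, that factor would have to fit into the remaining $(\frac12+\varepsilon)\log X$ on average, so it would usually be close to $X^{1/2}$. The Brun--Titchmarsh inequality shows that few $q-1$ have a prime factor in a narrow range around $X^{1/2}$.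

\begin{proof}
Let $\eta=10^{-2}$, $\varepsilon=10^{-4}$, $y=X^{1/2-\varepsilon}$ and $\Pi=\operatorname{Li}(X)/\phi(D)$. All $o(1)$ terms refer to $X\to\infty$ with $D$ fixed, and we take $X$ so large that $y>D$. Let $\mathcal P$ be the set of primes $q\le X$ with $q\equiv1\pmod D$, so that $|\mathcal P|=(1+o(1))\Pi$. If $r\nmid D$, then the number of $q\in\mathcal P$ with $r\mid q-1$ is $\pi(X;rD,1)$, and $\phi(rD)=(r-1)\phi(D)$. Let $P(q-1)$ be the largest prime factor of $q-1$ (with $P(1)=1$), and let
\[
N_1=\#\{q\in\mathcal P:\ y<P(q-1)\le X^{1/2+\eta}\},\qquad N_2=\#\{q\in\mathcal P:\ P(q-1)>X^{1/2+\eta}\}.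
\]

\emph{The narrow range.} For $y<r\le X^{1/2+\eta}$ and large $X$ we have $X/(rD)\ge X^{1/3}$, so the Brun--Titchmarsh inequality gives
\[
\pi(X;rD,1)\le\frac{6X}{(r-1)\phi(D)\log X}=(6+o(1))\frac\Pi r
\]
uniformly in $r$. By Mertens' theorem the sum of $1/r$ over this range is
\[
\log\frac{1+2\eta}{1-2\varepsilon}+o(1)\le 2\eta+\frac{2\varepsilon}{1-2\varepsilon}+o(1)\le0.0203+o(1).
\]
Hence $N_1\le(0.122+o(1))\Pi$.

\emph{The logarithmic average.} For $q\in\mathcal P$ the product of the distinct primes dividing $q-1$ is less than $X$. Keep only the primes $r\le y$ with $r\nmid D$ and, if it exceeds $y$, the prime $P(q-1)$. Taking logarithms and summing over $q\in\mathcal P$ gives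
\[
|\mathcal P|\log X\ge\sum_{r\le y,\ r\nmid D}\pi(X;rD,1)\log r+\big(\tfrac12-\varepsilon\big)N_1\log X+\big(\tfrac12+\eta\big)N_2\log X .
\]
The moduli $rD$ are distinct and at most $DX^{1/2-\varepsilon}$, so the Bombieri--Vinogradov theorem with $A=2$ applies for large $X$. Replacing $\pi(X;rD,1)$ by $\Pi/(r-1)$ costs $O(\log X\cdot X/\log^2X)=o(\Pi\log X)$. By Mertens' theorem and the convergence of $\sum_r(\log r)/(r(r-1))$,
\[
\sum_{r\le y,\ r\nmid D}\frac{\log r}{r-1}=\log y+O_D(1)=\big(\tfrac12-\varepsilon+o(1)\big)\log X .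
\]
Dividing by $\log X$, we obtain $(\frac12-\varepsilon)N_1+(\frac12+\eta)N_2\le(\frac12+\varepsilon+o(1))\Pi$.

\emph{Combining.} Add $(\eta+\varepsilon)N_1$ to both sides. This term is of order $\eta^2\Pi$, whereas the gain in the coefficient on the left is of order $\eta$:
\[
0.51\,(N_1+N_2)\le\big(0.5001+0.0101\cdot0.122+o(1)\big)\Pi\le(0.5014+o(1))\Pi .
\]
Since $0.5014/0.51<0.984$, we have $N_1+N_2<0.985\,\Pi$ for large $X$, and so at least $0.01\,\Pi$ primes $q\in\mathcal P$ have $P(q-1)\le y$.

\emph{The choice of $\mathcal Q_1$ and $L$.} Let $\mathcal Q_1$ consist of those $q\in\mathcal P$ with $P(q-1)\le y$ and $q>Z$, and let $L=D\prod_{r\le y}r^{\lfloor\log X/\log r\rfloor}$. If $q\in\mathcal Q_1$ and $r^j\mid q-1$ with $j\ge 1$, then $r\le y$ and $r^j\le X$, so $r^j\mid L$; hence $q-1\mid L$. Moreover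
\[
\log L\le\log D+X^{1/2-\varepsilon}\log X,\qquad \sum_{q\in\mathcal Q_1}q^{-1/2}\ge\frac{0.01\,\Pi-Z}{X^{1/2}}\gg_D\frac{X^{1/2}}{\log X}.
\]
For large $X$ the sum exceeds $C(1+\log L)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

Apply Lemma~\ref{lem:smooth} with $D=L_0$, $C=16$ and $Z=\max\mathcal Q_0\ge7$. Since $16(1+\log L)>8\log2+16\log L=8\log(2L^2)$, condition \eqref{eq:enough} holds, and Proposition~\ref{prop:greedy} gives residues $\nu_q$ for $q\in\mathcal Q_1$. The sets $\mathcal Q_0$ and $\mathcal Q_1$ are disjoint sets of odd primes. Put $M=4\prod_{q\in\mathcal Q_0\cup\mathcal Q_1}q$, and let $n_0\bmod M$ be the class, given by the Chinese remainder theorem, with $n_0\equiv2\pmod4$ and $n_0\equiv\nu_q\pmod q$ for all $q\in\mathcal Q_0\cup\mathcal Q_1$.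

\subsection*{The exceptional $n$}
Congruences do not treat $k=1$, where $n\pm2$ is a multiple of $4$ and Lemma~\ref{lem:shape} does not apply, nor the exception $V=q-1$ in Lemma~\ref{lem:local}(a). We discard these cases by counting, together with the higher prime powers for $n-2^k$. Call a positive $n\equiv n_0\pmod M$ \emph{exceptional} if at least one of the following holds.
\begin{enumerate}
\item[(E1)] $n-2$ or $n+2$ is a totient. This holds for at most $2W(x+2)$ values $n\le x$.
\item[(E2)] $n\le\max\mathcal Q_0$, or $n=2^k\pm(q-1)$ for some $k\ge0$ and $q\in\mathcal Q_0$. For $n\le x$ this forces $2^k\le x+\max\mathcal Q_0$, so there are $O(\log x)$ such $n$.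
\item[(E3)] $n=2^k+p^{a-1}(p-1)$ with $k\ge0$, $p$ prime and $a\ge2$. For $n\le x$ we have $p^a/2\le p^{a-1}(p-1)\le x$, so $p\le\sqrt{2x}$ and $2^a\le2x$; also $2^k\le x$. There are $O(\sqrt x\log^2x)$ such $n$.
\end{enumerate}
So at most $2W(x+2)+O(\sqrt x\log^2x)$ integers $n\le x$ are exceptional, and this is $o(x)$ by Lemma~\ref{lem:W}.

\subsection*{The other $n$ lie in $\mathcal S$}
Let $n\equiv n_0\pmod M$ be positive and not exceptional, let $k\ge0$, and let $V$ be one of $n-2^k$, $2^k-n$, $n+2^k$. We show that $V$ is not a totient.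

For $k=0$, the numbers $n\pm1$ are odd and greater than $1$, and $1-n<0$. For $k=1$, the numbers $n\pm2$ are not totients since (E1) fails, and $2-n<0$.

Let $k\ge2$, and suppose that $V$ is a totient. Since $V\equiv\pm n\equiv2\pmod4$, Lemma~\ref{lem:shape} gives $V=p^{a-1}(p-1)$ with $p$ prime and $a\ge1$. Since (E2) fails, $V\ne q-1$ for every $q\in\mathcal Q_0$: for $V=n+2^k$ because $n>q$, and for $V=\pm(n-2^k)$ because $n\ne2^k\pm(q-1)$. By Lemma~\ref{lem:local}(a),
\begin{equation}\label{eq:inI}
V\bmod q\in I_q(a)\qquad\text{for every }q\in\mathcal Q_0 .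
\end{equation}
By Proposition~\ref{prop:cover} there are $q',q''\in\mathcal Q_0$ with $V\equiv-1\pmod{q'}$ and $V\equiv1\pmod{q''}$. If $a\equiv1\pmod{L_0}$, then $a\equiv1\pmod{q'-1}$, so $-1\notin I_{q'}(a)$ by Lemma~\ref{lem:local}(b), against \eqref{eq:inI}. If $a\equiv0\pmod{L_0}$, then $a\equiv0\pmod{q''-1}$, so $1\notin I_{q''}(a)$, again against \eqref{eq:inI}. Therefore $a\not\equiv0,1\pmod{L_0}$, and in particular $a\ge2$. For $V=n+2^k$ and $V=2^k-n$ this contradicts Proposition~\ref{prop:greedy}. For $V=n-2^k$ it means that (E3) holds, which is not the case.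

Thus $n\in\mathcal S$, which proves the bound in the theorem. The progression has $x/M+O(1)$ positive terms up to $x$, of which $o(x)$ are not in $\mathcal S$, so $\mathcal S$ has lower density at least $1/M$. \qed

\section{Proof of Theorem~\ref{thm:complement}}

(i) The lower density is positive by Theorem~\ref{thm:main}. By a theorem of Romanoff (1934), the integers of the form $2^k+p$ with $p$ prime have positive lower density. An even integer of this form has $k=0$ or $p=2$, so there are $O(x/\log x)$ of them up to $x$, and the odd integers $N=2^k+p$ still have lower density $\delta>0$. For each such $N$ the even number $N-1=2^k+\phi(p)$ is not in $\mathcal S_1$. Hence $\mathcal S_1$, and with it $\mathcal S$, has upper density at most $\frac12-\delta$.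

(ii) Pillai proved $W(x)\ll x(\log x)^{-(\log2)/e}$, and Erd\H os (1935) proved $W(x)=x(\log x)^{-1+o(1)}$. Insert these in Theorem~\ref{thm:main}; the term $O(\sqrt x\log^2x)$ is smaller than either bound.

(iii) Dence and Pomerance \cite{DP} proved that a residue class containing a multiple of $4$ contains infinitely many totients. Let $b,b+d,b+2d,\dots$ be a progression of positive even integers, with $d\ge1$. If $4\mid b$, take $k=2$; otherwise $b\equiv2\pmod4$, and we take $k=1$. In both cases $b-2^k$ is a multiple of $4$, so there are infinitely many totients $V\equiv b-2^k\pmod d$. For each such $V\ge b$, the number $n=2^k+V$ is a term of the progression and is not in $\mathcal S_1$. For the progression of Theorem~\ref{thm:main} we have $k=1$, so condition (E1) holds for infinitely many of its terms. \qed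

\begin{thebibliography}{9}

\bibitem{DP}
Dence and Pomerance, \emph{Euler's function in residue classes}, Ramanujan J. \textbf{2} (1998).

\bibitem{source}
\emph{On integers which are the sum of a power of 2 and a polynomial value},
\texttt{https://math.dartmouth.edu/\~{}carlp/2tokmmminus1v8.pdf}.

\end{thebibliography}
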